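# A Divisor in the Boundary of an Orbit Closure Attached to a Poset

## Eight vectors, and the three theorems

**Theorem 1 (counterexample).** Let $n=8$, let $S_j=\{j\}$ for $1\le j\le 4$, and let
$$S_{4+j}=(\{1,2,3,4\}\setminus\{j\})\cup\{4+j\}\qquad(1\le j\le 4).$$
Let $\tilde S$ be the family of all unions of one or more of the sets $S_j$. For $U\subseteq\{1,\dots,8\}$ let $e_U\in\wedge^{|U|}\mathbb C^8$ be the wedge product of the basis vectors $e_i$, $i\in U$, in increasing order. Let $\mathrm{SL}_8(\mathbb C)$ act diagonally on $\bigoplus_{U\in\tilde S}\wedge^{|U|}\mathbb C^8$, put $p=\bigoplus_{U\in\tilde S}e_U$, and let $X$ be the closure of the orbit $\mathrm{SL}_8\,p$. Then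
$$\dim X=51,\qquad \dim\,(X\setminus \mathrm{SL}_8\,p)=50 .$$
So Conjecture 3.5, stated next, is false for this $S$.

The conjecture concerns the following setting. Everything is over $\mathbb C$. Let $S=(S_1,\dots,S_n)$, $n\ge2$, with $j\in S_j\subseteq\{1,\dots,j\}$, and assume that $i\in S_j$, $j\in S_k$ imply $i\in S_k$ for $i<j<k$. Then $i\le_P j\iff i\in S_j$ defines a partial order $P$ on $\{1,\dots,n\}$. Let $U_S=U_P\subset \mathrm{SL}_n$ be the group of upper triangular matrices $g$ with $1$'s on the diagonal and $g_{ij}=0$ for $i<j$ unless $i\in S_j$. Let $\tilde S$ be the family of all unions of one or more $S_j$, and put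
$$\mathcal W_{\tilde S}=\bigoplus_{U\in\tilde S}\wedge^{|U|}\mathbb C^n,\qquad p_P=p_{\tilde S}=\bigoplus_{U\in\tilde S}e_U,\qquad X_P=\overline{\mathrm{SL}_n\,p_P},\qquad \partial X_P=X_P\setminus\mathrm{SL}_n\,p_P .$$

**Conjecture 3.5** (the number is that in the paper by Gergely Bérczi from which the problem is taken). For every such $S$ the pair $(\mathcal W_{\tilde S},p_{\tilde S})$ is a *Grosshans pair* for $U_S$, that is, $\dim\partial X_P\le\dim X_P-2$, with $\dim\emptyset=-\infty$.

We write $P\sqcup Q$ for the disjoint union of posets, $P\oplus Q$ for the ordinal sum (every element of $P$ is below every element of $Q$), and $P^{op}$ for the dual. A *weak order* is an ordinal sum of antichains. The *codimension of the boundary* is $\dim X_P-\dim\partial X_P$, which is $+\infty$ if the boundary is empty. For $n=1$ the orbit is a point, and the conjecture holds trivially.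

**Theorem 2.** (a) The conjecture holds for $P\sqcup Q$ if and only if it holds for $P$ and for $Q$. More precisely, the codimension of the boundary for $P\sqcup Q$ is the minimum of the two codimensions. Hence for every $n\ge 8$ there is an $S$ whose boundary has codimension exactly $1$: adjoin $n-8$ isolated points to the pattern of Theorem 1.

(b) Let $S$ be one of the patterns in (a). Let $v=\bigoplus_iv_i\in\bigoplus_iV_{\lambda_i}$, where the $V_{\lambda_i}$ are irreducible $\mathrm{SL}_n$-modules, the $v_i$ are extremal weight vectors, and the stabilizer of $v$ is exactly $U_S$. Then $(\bigoplus_i V_{\lambda_i},v)$ is not a Grosshans pair.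

**Theorem 3 (positive results).** Let $\mathcal C$ be the smallest class of posets that contains the one-point poset and is closed under $\sqcup$ and under $P\mapsto P\oplus W$ with $W$ a weak order. The conjecture holds for all $P\in\mathcal C$, for their duals, and for disjoint unions of these. This covers all weak orders and all rooted forests (in either direction). Moreover, the conjecture holds for all $S$ with $n\le4$.

Nothing is claimed about which posets with $5\le n\le 7$ satisfy the conjecture, nor about finite generation of $\mathcal O(\mathrm{SL}_8)^{U_S}$ in Theorem 1.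

## Ideals of a poset and the vector $p_P$

An *ideal* of $P$ is a subset $U$ such that $j\in U$ and $i\le_Pj$ imply $i\in U$. The set $S_j$ is the principal ideal $\{i:i\le_P j\}$, and every nonempty ideal is the union of the principal ideals of its elements. So $\tilde S$ is the set of nonempty ideals of $P$.

It is part of the problem statement that the stabilizer of $p_P$ is exactly $U_P$. The reason is short. Let $V_U=\langle e_i:i\in U\rangle$ and let $D_j=\{i:i<_Pj\}$. Both $D_j$ and $S_j=D_j\cup\{j\}$ are ideals. If $g$ fixes all $e_U$, then $g$ preserves $V_{D_j}$ and $V_{S_j}$ and has determinant $1$ on each, so $ge_j\in e_j+V_{D_j}$ for all $j$. This says $g\in U_P$. Conversely, an element of $U_P$ preserves each $V_U$ ($U$ an ideal) and acts on it unipotently, so it fixes $e_U$. Therefore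
$$\dim X_P=n^2-1-\dim U_P,\qquad \dim U_P=\#\{(i,j):i<_Pj\}. \tag{1}$$

A point of the orbit is $g\,p_P$. If $v_1,\dots,v_n$ are the columns of $g$, its components are the vectors $v_U=\wedge_{i\in U}v_i$. So the orbit remembers a unimodular basis up to adding to $v_j$ combinations of the $v_i$ with $i<_Pj$. In Theorem 1 the vectors $v_1,\dots,v_4$ are remembered, while $v_{4+j}$ is remembered modulo the three vectors $v_i$ with $i\le 4$, $i\ne j$.

The conjecture depends only on the isomorphism class of $P$. Indeed, a permutation matrix $\sigma\in\mathrm{GL}_n$ normalizes $\mathrm{SL}_n$, so $\sigma\,\mathrm{SL}_n\,p=\mathrm{SL}_n\,\sigma p$. The components of $\sigma p_P$ are $\pm e_{\sigma(U)}$, and sign changes of components are linear automorphisms of $\mathcal W$. So we may label posets as we like.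

Three standard facts are used freely. An orbit $Gv$ of an algebraic group is open in its closure, and the boundary is closed, $G$-stable and of smaller dimension. For constructible sets the Zariski closure and the closure in the classical topology agree. A constructible set contains a nonempty open subset of its closure, and so has the same dimension.

**Small cases.** *Two elements, antichain.* The ideals are $1,\ 2,\ 12$. The orbit is $\{(v,w,v\wedge w): v\wedge w=e_{12}\}$, which is closed, so the boundary is empty. In the same way an antichain with $n$ elements has closed orbit: the vectors $v_1,\dots,v_n$ are among the components and $\det(v_1,\dots,v_n)=1$ is a closed condition.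

*Two elements, chain.* The ideals are $1,\ 12$. The orbit is $\mathbb C^2\setminus\{0\}$ (times a point), and the boundary $\{0\}$ has codimension $2$.

*Three elements, $1,2<3$.* The ideals are $1,2,12,123$. The orbit is the set of independent pairs $(v,w)$ in $\mathbb C^3$, together with $v\wedge w$ and a constant. The closure is $\mathbb C^3\times\mathbb C^3$, of dimension $6=8-2$. The boundary consists of the dependent pairs and has dimension $4$.

*Three elements, chain.* The ideals are $1,12,123$. Using $\wedge^2\mathbb C^3\cong(\mathbb C^3)^*$, the orbit is $\{(v,\alpha):\alpha(v)=0,\ v\ne0,\ \alpha\neq0\}$. The closure is the quadric $\alpha(v)=0$, of dimension $5$. The boundary, $v=0$ or $\alpha=0$, has dimension $3$.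

**A pair that is not Grosshans.** Let $x,y$ be a basis of $\mathbb C^2$ and take $x^2y\in\mathrm{Sym}^3\mathbb C^2$. An element of $\mathrm{SL}_2$ that fixes $x^2y$ preserves the lines of $x$ and $y$, so it is $\mathrm{diag}(s,s^{-1})$ and multiplies $x^2y$ by $s$. Hence the stabilizer is trivial and the orbit has dimension $3$. The orbit is the set of all $\ell^2m$ with $\ell,m$ independent: replacing $(\ell,m)$ by $(s\ell,s^{-2}m)$ multiplies $\det(\ell,m)$ by $s^{-1}$, so it can be made $\det(x,y)$. The closure is $\{\ell^2m\}$, and the boundary $\{\ell^3\}$ has dimension $2$. So the codimension is $1$, although for the same trivial group the antichain vector of $\mathbb{C}^2$ gives a closed orbit. Here $x^2y$ is not an *extremal* weight vector, that is, a nonzero vector whose weight is in the Weyl group orbit of the highest weight; the extremal ones are the multiples of $x^3$ and $y^3$. In $\wedge^k\mathbb C^n$ all $e_U$ are extremal.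

## Torus limits of $p_P$ never give a divisor

To look for a large boundary component, one first takes a diagonal one-parameter group $\lambda(t)=\mathrm{diag}(t^{a_1},\dots,t^{a_n})$ with $\sum a_i=0$, lets $t\to0$ in $\lambda(t)p_P$, and computes the orbit of the limit. The next lemma says exactly why this fails.

**Lemma 4.** If $q=\lim_{t\to0}\lambda(t)p_P$ exists and lies in $\partial X_P$, then $\dim\mathrm{SL}_n\,q\le\dim X_P-2$.

*Proof.* Put $a(U)=\sum_{i\in U}a_i$. The limit exists exactly when $a(U)\ge0$ for all ideals $U$, and then $q$ has component $e_U$ for $U$ in $\mathcal F=\{U\neq\emptyset\text{ an ideal}: a(U)=0\}$ and $0$ elsewhere. The full set $P$ is in $\mathcal F$. Since $q\ne p_P$, some nonempty ideal is not in $\mathcal F$.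

The family $\mathcal F$ is closed under unions and nonempty intersections: if $U,U'\in\mathcal F$, then $a(U\cup U')+a(U\cap U')=a(U)+a(U')=0$ with both terms on the left $\ge0$, so both vanish.

Suppose that for all $i\ne j$ with $i\not\le_Pj$ some $U\in\mathcal F$ has $j\in U$, $i\notin U$. Every ideal containing $j$ contains $S_j$, so $S_j$ is the intersection of these $U$ over all $i\notin S_j$ (and $S_j=P$ if there is no such $i$). Then $S_j\in\mathcal F$ for all $j$, and all nonempty ideals, being unions of the $S_j$, are in $\mathcal F$. This is a contradiction. So there are $i\neq j$ with $i\not\le_Pj$ such that every $U\in\mathcal F$ containing $j$ contains $i$. Then all $1+sE_{ij}$ fix $q$. The stabilizer of $q$ also contains $U_P$, which fixes every $e_U$, and the nontrivial torus $\lambda$. The Lie algebras of these three groups are linearly independent, so the stabilizer has dimension at least $\dim U_P+2$. $\square$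

For the poset of Theorem 1 and $\lambda(t)=\mathrm{diag}(1,1,t,t,t^{-1},t^{-1},1,1)$, which will be used below, the loss is much larger. The four components at $S_5,\dots,S_8$ all have weight $t^1$ and die. The surviving components are $e_1,e_2,e_{12},e_{123456},e_{1234567},e_{1234568},e_{12345678}$. With $\wedge^7\cong V^*$ and $\wedge^6\cong\wedge^2V^*$ the orbit of the limit amounts to pairs of independent vectors together with pairs of independent functionals vanishing on them, and has dimension $16+12=28$. The group $\mathrm{SL}(\langle e_3,e_4,e_5,e_6\rangle)$ acts trivially on this limit, because all information about these four directions is gone.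

Lemma 4 constrains only limits of the point $p_P$ itself. One can first move $p_P$ to a general point $g_1p_P$ of the orbit and then degenerate. The limits then form a *family* of orbits. With a well-chosen $g_1$ the four components at $S_5,\dots,S_8$ survive, and they nearly kill the stabilizer in $\mathrm{SL}(\langle e_3,e_4,e_5,e_6\rangle)$.

## Moving the point before degenerating: proof of Theorem 1

We need one form of the theorem on fibers.

**Lemma 5.** Let $f:D\to E$ be a morphism of (possibly reducible) varieties and let $E'\subset E$ be a constructible set with irreducible closure, of dimension $d$. If all fibers of $f$ over points of $E'$ are nonempty of dimension $\ge r$, then $\dim D\ge d+r$.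

*Proof.* Shrink $E'$ to a locally closed irreducible set, open in its closure, and replace $D$ by $f^{-1}(E')$. Let $D_1,\dots,D_k$ be the irreducible components of $D$. A general point $b\in E'$ avoids the closures of the images of the non-dominating $D_i$, and over $b$ every dominating $D_i$ has fiber of dimension $\dim D_i-d$. So some dominating $D_i$ has $\dim D_i-d\ge r$. $\square$

**Step 1: the hypotheses and the list of ideals.** We check that $S$ is admissible and find all components of $p_P$. Put $A=\{1,2,3,4\}$ and $A_j=A\setminus\{j\}$. If $j\in S_k$ with $j<k$, then $j\le4$ and $S_j=\{j\}$; so the transitivity condition is vacuous. There are $4\cdot3=12$ strict relations, and $\dim X_P=63-12=51$ by (1). An ideal containing $4+j$ and $4+k$ with $j\neq k$ contains $A_j\cup A_k=A$. So the nonempty ideals are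

* (i) nonempty $I\subseteq A$;
* (ii) $A_j\cup\{4+j\}$, $1\le j\le4$;
* (iii) $A\cup\{4+j\}$, $1\le j\le 4$;
* (iv) $A\cup J$ with $J\subseteq\{5,6,7,8\}$, $|J|\ge2$.

**Step 2: a family of boundary points.** We write down limits and check that they lie in the boundary. Let $V=\mathbb C^8=\bar A\oplus Z\oplus Y\oplus X'$ with
$$\bar A=\langle e_1,e_2\rangle,\quad Z=\langle e_3,e_4\rangle,\quad Y=\langle e_5,e_6\rangle,\quad X'=\langle e_7,e_8\rangle,$$
$$\lambda(t)=\mathrm{diag}(1,1,t,t,t^{-1},t^{-1},1,1)\in\mathrm{SL}_8,\qquad g_1=\mathrm{diag}(L,M),\quad L,M\in\mathrm{SL}_4,$$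
where $L$ acts on $\bar A\oplus Z$ and $M$ on $Y\oplus X'$. Put $\kappa=e_1\wedge e_2$. For $1\le j\le4$ let $a_j\in\bar A$ be the $\bar A$-component of $Le_j$, and write $Me_{4+j}=y_j+x_j$ with $y_j\in Y$, $x_j\in X'$. Since $\wedge^3(\bar A\oplus Z)=(\wedge^2\bar A\otimes Z)\oplus(\bar A\otimes\wedge^2Z)$, there is a unique $z_j\in Z$ with
$$Le_{A_j}=\kappa\wedge z_j+(\text{an element of }\bar A\otimes\wedge^2Z).$$
The components of $\lambda(t)g_1p_P$ behave as follows when $t\to0$.

* (i) $\lambda(t)Le_I$ is polynomial in $t$. Its limit is $\wedge_{i\in I}a_i$, which is $0$ if $|I|\ge3$ because $\dim\bar A=2$.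
* (ii) $\bigl(t\,\kappa\wedge z_j+t^2(\cdots)\bigr)\wedge(t^{-1}y_j+x_j)\to\kappa\wedge z_j\wedge y_j$.
* (iii) $t^2e_{1234}\wedge(t^{-1}y_j+x_j)\to0$.
* (iv) $t^2e_{1234}\wedge\bigwedge_{4+j\in J}(t^{-1}y_j+x_j)$. Since $\dim Y=2$, the wedge over $J$ has a pole of order at most $2$, so the limit exists. It is $e_{1234}\wedge e_{56}\wedge\tau_J$ for some $\tau_J\in\wedge^{|J|-2}X'$.

So $q=q(L,M):=\lim_{t\to0}\lambda(t)g_1p_P$ exists and lies in $X_P$. Its component at the ideal $A$ is $0$ (case (i) with $|I|=4$), whereas every component of every point of the orbit is nonzero. Hence $q\in\partial X_P$, and $\mathrm{SL}_8\,q\subset\partial X_P$.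

For $J=\{5,6,7,8\}\setminus\{4+j\}$ write $\xi_j=\tau_J\in X'$ and $\beta_j=e_{123456}\wedge\xi_j\in\wedge^7V$. This $\beta_j$ is the component of $q$ at $\{1,\dots,8\}\setminus\{4+j\}$.

**Step 3: which data occur.** We determine the possible values of $a_j,z_j,y_j,\xi_j$. The tuple $(a_1,\dots,a_4)$ consists of the columns of the first two rows of $L$. Every $2\times4$ matrix of rank $2$ can be completed to a matrix of determinant $1$, so $(a_j)$ can be any spanning $4$-tuple of $\bar A$. Likewise $(y_j)$ can be any spanning $4$-tuple of $Y$.

For $v\in Z$ the part of $Le_{A_j}$ in $\bar A\otimes\wedge^2Z$ is killed by wedging with $v$, since $\wedge^3Z=0$. As $\det L=1$,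
$$\kappa\wedge z_j\wedge v=Le_{A_j}\wedge v=L\bigl(e_{A_j}\wedge L^{-1}v\bigr)=(-1)^{4-j}(L^{-1}v)_j\,e_{1234}. \tag{2}$$
Taking $v=e_3,e_4$, we see that the $4\times2$ matrix with rows $z_j$ arises from the last two columns of $L^{-1}$ by signs on the rows and an invertible change of the columns. The last two columns of $L^{-1}$ form an arbitrary $4\times2$ matrix of rank $2$, so $(z_j)$ can be any spanning $4$-tuple of $Z$.

In the same way, let $J=\{5,6,7,8\}\setminus\{4+j\}$. The part of $Me_J$ in $\wedge^2Y\otimes X'$ is $e_{56}\wedge\xi_j$, and for $v\in X'$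
$$e_{56}\wedge\xi_j\wedge v=Me_J\wedge v=(-1)^{4-j}(M^{-1}v)_j\,e_{5678}, \tag{3}$$
where $(\cdot)_j$ is the coefficient of $e_{4+j}$. So $(\xi_j)$ can be any spanning $4$-tuple of $X'$.

The $a_j$ depend only on $L$ and the $\xi_j$ only on $M$. Hence, as $(L,M)$ runs over $\mathrm{SL}_4\times\mathrm{SL}_4$, the pair $((a_j),(\xi_j))$ runs over all of
$$T=\{\text{spanning 4-tuples in }\bar A\}\times\{\text{spanning 4-tuples in }X'\},$$
an open subset of $\bar A^4\times X'^4$, irreducible of dimension $16$.

Let $\Theta^\circ\subset\mathrm{SL}_4\times\mathrm{SL}_4$ be the open set where $z_1\otimes y_1,\dots,z_4\otimes y_4$ form a basis of the four-dimensional space $Z\otimes Y$. It is nonempty: the $z_j$ depend on $L$ and the $y_j$ on $M$, so we may take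
$$(z_j)=\bigl((1,0),(0,1),(1,1),(1,2)\bigr),\qquad (y_j)=\bigl((1,0),(0,1),(1,1),(1,3)\bigr),$$
and the tensors have coordinates $(1,0,0,0),(0,0,0,1),(1,1,1,1),(1,3,2,6)$. The first two span the outer coordinates, and the inner parts $(1,1),(3,2)$ have determinant $-1$. So the four are independent. Since $\mathrm{SL}_4\times\mathrm{SL}_4$ is irreducible, $\Theta^\circ$ is dense in it, and the image $T^\circ$ of $\Theta^\circ$ in $T$ is dense in $T$.

**Step 4: a base of dimension 36.** We project the boundary to a few components and measure the image. Let $\pi$ be the projection of $\partial X_P$ to the components at $\{1\},\{2\},\{3\},\{4\}$ and at $\{1,\dots,8\}\setminus\{4+j\}$, $1\le j\le4$. It is $\mathrm{SL}_8$-equivariant, and $\pi(q)=((a_j),(\beta_j))$. Identify $\wedge^7V$ with $V^*$ by letting $\beta$ be the functional $v\mapsto$ (coefficient of $e_{12345678}$ in $\beta\wedge v$); this is $\mathrm{SL}_8$-equivariant. Then $\beta_j=e_{123456}\wedge\xi_j$ vanishes on $E=\langle e_1,\dots,e_6\rangle$, and $(\xi_j)\mapsto(\beta_j)$ identifies the spanning tuples of $X'$ with the spanning tuples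 of the annihilator $E^\perp$. So we regard $T$ as the set of pairs of tuples spanning $\bar A$ and $E^\perp$. Let
$$\Sigma=\{((a_j),(\beta_j))\in V^4\times(V^*)^4:\ \operatorname{rank}(a_j)=2,\ \operatorname{rank}(\beta_j)=2,\ \beta_i(a_j)=0\text{ for all }i,j\}.$$
A point of $\Sigma$ determines the flag (span of the $a_j$) $\subset$ (common kernel of the $\beta_j$), with dimensions $2$ and $6$. The group $\mathrm{SL}_8$ acts transitively on such flags, and the points of $\Sigma$ over the flag $\bar A\subset E$ form $T$. So $\Sigma=\mathrm{SL}_8\,T$, which is irreducible. The flags of type $(2,6)$ in $\mathbb C^8$ form a variety of dimension $2\cdot4+2\cdot2+4\cdot2=20$, hence $\dim\Sigma=20+16=36$. Since $\mathrm{SL}_8\times T^\circ$ is dense in $\mathrm{SL}_8\times T$, the constructible set $\mathrm{SL}_8T^\circ$ is dense in $\Sigma$ and has dimension $36$. By construction it lies in $\pi(\partial X_P)$.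

**Step 5: fibers of dimension at least 14.** This is where the four components (ii) are used. Let $(L,M)\in\Theta^\circ$, $q=q(L,M)$, $F=Z\oplus Y$. Let $\mathrm{SL}(F)\cong\mathrm{SL}_4$ act on $F$ and trivially on $\bar A\oplus X'$. It fixes the $a_j$ and the $\beta_j=\kappa\wedge e_{3456}\wedge\xi_j$, so $\mathrm{SL}(F)\,q\subset\pi^{-1}(\pi(q))$.

Suppose $h\in\mathrm{SL}(F)$ fixes $q$. It fixes $\kappa\wedge z_j\wedge y_j$, and $\kappa\wedge\cdot:\wedge^2F\to\wedge^4V$ is injective and commutes with $h$. So $h$ fixes each $z_j\wedge y_j$. The $z_j\otimes y_j$ form a basis of $Z\otimes Y$, so by linearity $h$ fixes $z\wedge y$ for all $z\in Z$, $y\in Y$. Let $0\ne z\in Z$ and let $y,y'$ be a basis of $Y$. Then $h$ preserves the planes $\langle z,y\rangle$ and $\langle z,y'\rangle$, hence their intersection $\mathbb Cz$. Thus every vector of $Z$ is an eigenvector and $h|_Z$ is a scalar $s$. Likewise $h|_Y$ is a scalar $s'$, and $ss'=1$ because $h$ fixes $z\wedge y$. So the stabilizer of $q$ in $\mathrm{SL}(F)$ has dimension at most $1$, and $\dim\mathrm{SL}(F)\,q\ge15-1=14$.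

**Step 6: the count.** A point of $\mathrm{SL}_8T^\circ$ is $h\,\pi(q(L,M))$ with $h\in\mathrm{SL}_8$, $(L,M)\in\Theta^\circ$, and its fiber contains $h\,\mathrm{SL}(F)\,q(L,M)$. So all fibers of $\pi$ over the $36$-dimensional set $\mathrm{SL}_8T^\circ$ have dimension $\ge14$, and Lemma 5 gives $\dim\partial X_P\ge36+14=50$. The boundary of an orbit of dimension $51$ has dimension at most $50$. So $\dim\partial X_P=50$. $\blacksquare$

## Codimension two as an integrality statement

The remaining theorems compare different vectors with the same stabilizer, so we need a form of the condition that sees only the ring of invariants. For $U\subset G$, let $\mathcal O(G)^U$ be the ring of functions with $f(gu)=f(g)$ for all $u\in U$.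

**Lemma 6.** Let $G=\mathrm{SL}_n$, let $U\subset G$ be closed unipotent, $W$ a $G$-module, $v\in W$ with stabilizer $U$, and $Y=\overline{Gv}$. Let $A_v\subset B:=\mathcal O(G)^U$ be the algebra of functions $g\mapsto F(gv)$, $F\in\mathbb C[W]$. Then $Y\setminus Gv$ is empty or of codimension $\ge2$ if and only if $B$ is integral over $A_v$.

*Proof.* A polynomial $F$ gives the zero function exactly when it vanishes on $Y$, so $A_v\cong\mathcal O(Y)$. In characteristic $0$ the orbit map gives $G/U\cong Gv$, which is smooth and open in $Y$. Hence $B=\mathcal O(Gv)\subset\mathbb C(Y)=\mathrm{Frac}\,A_v$.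

Let $\nu:\tilde Y\to Y$ be the normalization. It is finite, and an isomorphism over the smooth open set $Gv$. So $Gv$ is open in $\tilde Y$ with complement $\nu^{-1}(Y\setminus Gv)$, of the same dimension as $Y\setminus Gv$. The ring $R=\mathcal O(\tilde Y)$ is the integral closure of $A_v$ in $\mathrm{Frac}\,A_v$, and $R\subset\mathcal O(Gv)=B$. So $B$ is integral over $A_v$ if and only if $B=R$.

If the complement of $Gv$ in $\tilde Y$ is empty or has codimension $\ge2$, then $B=R$, since functions on a normal variety extend over closed subsets of codimension $\ge2$. Otherwise the complement contains a prime divisor $D$. We construct $f\in B\setminus R$. The local ring of $R$ at the prime $I_D$ is a discrete valuation ring, so there is $a\in R$ with $v_D(a)=1$. Let $D_1,\dots,D_r$ be the other prime divisors along which $a$ vanishes, to orders $m_1,\dots,m_r$. Choose $b_i\in I_{D_i}\setminus I_D$, which exists because $I_{D_i}\not\subset I_D$ for distinct primes of height one. Put $f=\prod_ib_i^{m_i}/a$. Then $v_D(f)=-1$, and $v_{D'}(f)\ge0$ for all other prime divisors $D'$. By normality $f$ is regular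 on $\tilde Y\setminus D\supset Gv$. So $f\in B$, but $f\notin R$. $\square$

In particular, for a Grosshans pair $B=\mathcal O(\tilde Y)$ is finitely generated. Lemma 6 does not give the converse, which is why Theorem 1 says nothing about finite generation. In the example $x^2y\in\mathrm{Sym}^3\mathbb C^2$ above, with $U=1$, the lemma says that $\mathcal O(\mathrm{SL}_2)$ is not integral over $A_{x^2y}$.

## Disjoint unions, and other extremal weight vectors

**Proof of Theorem 2(a).** Let $|P|=n$, $|Q|=m$, $G=\mathrm{SL}_{n+m}$, $V=V_P\oplus V_Q$, with the elements of $P$ labeled before those of $Q$. Let $p=p_{P\sqcup Q}$.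

**Step 1: fibering the orbit closure.** We reduce from $G$ to a block diagonal group. Let
$$\mathcal B=\{(\omega,\eta)\in\wedge^nV\times\wedge^mV:\ \omega,\eta\text{ decomposable},\ \omega\wedge\eta=e_P\wedge e_Q\}.$$
It is closed, since decomposable multivectors (including $0$) form a closed cone. It is one $G$-orbit: if $\omega=v_1\wedge\dots\wedge v_n$ and $\eta=w_1\wedge\dots\wedge w_m$, then the matrix with columns $v_1,\dots,v_n,w_1,\dots,w_m$ has determinant $1$ and carries $b_0=(e_P,e_Q)$ to $(\omega,\eta)$. The stabilizer of $b_0$ is $H=\mathrm{SL}(V_P)\times\mathrm{SL}(V_Q)$. Since $P$ and $Q$ are ideals of $P\sqcup Q$, projecting to these two components is a $G$-equivariant map $\pi:X_{P\sqcup Q}\to\mathcal B\cong G/H$ with $\pi(p)=b_0$.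

Let $\mathcal Z=\pi^{-1}(b_0)$. If $gp\in\mathcal Z$, then $gb_0=b_0$, so $g\in H$. Thus $Gp\cap\mathcal Z=Hp$. Next, $\mathcal Z=\overline{Hp}$. The inclusion $\supset$ is clear. Let $x\in\mathcal Z$, and write $x=\lim g_kp$ in the classical topology. Then $g_kb_0\to b_0$. The map $G\to G/H$ has a holomorphic section $s$ near $b_0$ with $s(b_0)=1$. Put $h_k=s(g_kb_0)^{-1}g_k$ for large $k$. Then $h_k\in H$ and $h_kp=s(g_kb_0)^{-1}g_kp\to x$, so $x\in\overline{Hp}$.

Since $G$ is transitive on $\mathcal B$, we get $X_{P\sqcup Q}=G\mathcal Z$ and $\partial X_{P\sqcup Q}=G(\mathcal Z\setminus Hp)$. For an $H$-stable constructible $D\subset\mathcal Z$, the fiber of $G\times D\to GD$ over $gz$ is $\{(gh^{-1},hz):h\in H\}\cong H$, because $\pi$ determines the coset of the first entry. So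
$$\dim GD=\dim G-\dim H+\dim D. \tag{4}$$

**Step 2: the fiber is a product.** The ideals of $P\sqcup Q$ are the sets $U\sqcup U'$ with $U,U'$ ideals of $P,Q$, not both empty. For $h=(h_1,h_2)\in H$ we have $h\,e_{U\sqcup U'}=h_1e_U\wedge h_2e_{U'}$. So the point $hp$ is obtained from $(h_1p_P,h_2p_Q)$ by the polynomial map that adjoins the components $x_U\wedge x_{U'}$ with $U,U'\neq\emptyset$. This map is an isomorphism onto its (closed) graph. It carries the product of the orbits to $Hp$, and therefore the closure $X_P\times X_Q$ to $\overline{Hp}$. Under this isomorphism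
$$\overline{Hp}\setminus Hp\;\cong\;(\partial X_P\times X_Q)\cup(X_P\times\partial X_Q).$$
Its codimension in $X_P\times X_Q$ is the minimum of the two codimensions. By (4), applied to $D=\mathcal Z$ and $D=\mathcal Z\setminus Hp$, this is the codimension of $\partial X_{P\sqcup Q}$.

**Step 3: all $n\ge8$.** Take $S_1,\dots,S_8$ as in Theorem 1 and $S_j=\{j\}$ for $j\ge9$. One-point posets have empty boundary, so the codimension remains $1$. $\blacksquare$

**Proof of Theorem 2(b).** We show that the coordinate functions of any such $v$ already lie in the algebra of $p_P$, and then apply Lemma 6 twice.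

**Step 1: extremal vectors fixed by $U_S$ are built from ideals.** Write a highest weight as $\lambda=\sum_{k<n}c_k\omega_k$ in terms of the fundamental weights, and realize $V_\lambda$ as the submodule of $\bigotimes_k(\wedge^k\mathbb C^n)^{\otimes c_k}$ generated by $\bigotimes_ke_{\{1,\dots,k\}}^{\otimes c_k}$. Extremal weight spaces are one-dimensional and permuted by the Weyl group $\mathfrak S_n$, so an extremal weight vector is, up to a scalar, $\bigotimes_ke_{w\{1,\dots,k\}}^{\otimes c_k}$ with $w\in\mathfrak S_n$. The stabilizer of $v$ is $U_S$, so $U_S$ fixes each $v_i$. If a unipotent element fixes a nonzero pure tensor, it fixes each factor up to a scalar, and the scalar is $1$ because the element acts unipotently on each tensor factor. So $U_S$ fixes $e_{w\{1,\dots,k\}}$ whenever $c_k>0$. If $U$ is not an ideal, say $j\in U$, $i<_Pj$, $i\notin U$, then $1+E_{ij}\in U_S$ sends $e_U$ to $e_U\pm e_{(U\setminus\{j\})\cup\{i\}}\ne e_U$. Hence all these sets $w\{1,\dots,k\}$ are ideals.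

**Step 2: comparison of algebras.** A linear form on $V_{\lambda_i}$ extends to the tensor product, so by Step 1 each function $g\mapsto\langle\xi,gv_i\rangle$ is a polynomial in the coordinates of the vectors $ge_U$, $U\in\tilde S$. Therefore $A_v\subset A\subset B$, where $A=A_{p_{\tilde S}}$ and $B=\mathcal O(\mathrm{SL}_n)^{U_S}$. If $v$ gave a Grosshans pair, then $B$ would be integral over $A_v$ by Lemma 6, hence over $A$, and by Lemma 6 the conjecture would hold for $S$. This contradicts (a). $\blacksquare$

## Lattices over discrete valuation rings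

By Lemma 6, a proof of the conjecture for $P$ has to show that $B$ is integral over $A$. Integral closure can be tested on discrete valuation rings, and there the condition becomes a statement about lattices.

Let $\mathcal O\supset\mathbb C$ be a discrete valuation ring with uniformizer $t$ and fraction field $K$. For a finite set $P$ with $n$ elements, a *lattice* in $K^P$ is a finitely generated $\mathcal O$-submodule $\Lambda$ spanning $K^P$. It is free of rank $n$, so $\Lambda=g^{-1}\mathcal O^P$ with $g\in\mathrm{GL}_P(K)$, where $g$ is unique up to left multiplication by $\mathrm{GL}_P(\mathcal O)$. A *polynomial representation* $\rho:\mathrm{GL}_P\to\mathrm{GL}(W)$ is one (over $\mathbb C$) whose matrix coefficients are polynomials in the matrix entries. It is completely reducible, and the irreducible ones are $S_\lambda(\mathbb C^P)$, of highest weight $\lambda$, for partitions $\lambda$ with at most $n$ parts. For such $W$ put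
$$W(\Lambda)=\rho(g)^{-1}(\mathcal O\otimes_{\mathbb C}W)\subset K\otimes_{\mathbb C}W .$$
This does not depend on the choice of $g$, because $\rho(h)$ preserves $\mathcal O\otimes W$ for $h\in\mathrm{GL}_P(\mathcal O)$. We view $W\subset K\otimes W$ and write $S_\lambda(\Lambda)$ for $S_\lambda(\mathbb C^P)(\Lambda)$.

**Lemma 7.** (a) $(\wedge^k\mathbb C^P)(\Lambda)=\wedge^k\Lambda$, and $W\mapsto W(\Lambda)$ commutes with $\otimes$ and $\oplus$.
(b) A $\mathrm{GL}_P$-map $\varphi:W\to W'$ sends $W(\Lambda)$ into $W'(\Lambda)$.
(c) If $\Lambda\subset\Lambda'$, then $W(\Lambda)\subset W(\Lambda')$.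
(d) $W(u\Lambda)=\rho(u)W(\Lambda)$ for $u\in\mathrm{GL}_P(K)$.
(e) Let $W$ be a polynomial representation of $\mathrm{GL}_{P\sqcup Q}$, and let $\Lambda_1\subset K^P$, $\Lambda_2\subset K^Q$ be lattices. Then $W(\Lambda_1\oplus\Lambda_2)$ depends only on $W$ as a representation of $\mathrm{GL}_P\times\mathrm{GL}_Q$. If that representation is a direct sum of submodules $R_i\otimes R'_i$ with $R_i,R'_i$ polynomial, then $W(\Lambda_1\oplus\Lambda_2)=\bigoplus_iR_i(\Lambda_1)\otimes R_i'(\Lambda_2)$.

*Proof.* (a) is clear from the definition. (b) holds because $\varphi\rho(g)^{-1}=\rho'(g)^{-1}\varphi$. (c) If $\Lambda=g^{-1}\mathcal O^P\subset g'^{-1}\mathcal O^P=\Lambda'$, then $g'g^{-1}$ has entries in $\mathcal O$. As $\rho$ is polynomial, $\rho(g'g^{-1})$ maps $\mathcal O\otimes W$ into itself, and applying $\rho(g')^{-1}$ gives the claim. (d) $u\Lambda=(gu^{-1})^{-1}\mathcal O^P$. (e) Use $g=(g_1,g_2)$ with $\Lambda_i=g_i^{-1}\mathcal O^{(\cdot)}$. $\square$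

For a poset $P$ with $n$ elements define two properties.

**(M)** For all $\mathcal O$, all lattices $\Lambda\subset K^P$ with $e_U\in\wedge^{|U|}\Lambda$ for all nonempty ideals $U$, and all partitions $\lambda$ with at most $n$ parts: $S_\lambda(\mathbb C^P)^{U_P}\subset S_\lambda(\Lambda)$.

**(M\*)** For all $\mathcal O$, all integers $m\ge0$, all lattices $\Lambda\subset K^P$ with $t^me_U\in\wedge^{|U|}\Lambda$ for all nonempty ideals $U$, and all such $\lambda$: $t^{m\lambda_1}S_\lambda(\mathbb C^P)^{U_P}\subset S_\lambda(\Lambda)$.

Taking $m=0$, (M\*) implies (M).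

**Example.** Let $P$ be the chain $1<2$ and $\Lambda=\mathcal Oe_1+\mathcal O(e_2+t^{-1}e_1)$. Then $e_1\in\Lambda$ and $e_1\wedge e_2=e_1\wedge(e_2+t^{-1}e_1)\in\wedge^2\Lambda$, so $\Lambda$ satisfies the hypothesis of (M). But $e_2\notin\Lambda$, since $t^{-1}e_1\notin\Lambda$. So only the $U_P$-invariant vectors can be expected in $S_\lambda(\Lambda)$.

**Lemma 8.** (M) for $P$ implies the conjecture for $P$.

*Proof.* Let $n=|P|\ge2$, $G=\mathrm{SL}_n$, $A=A_{p_P}$, $B=\mathcal O(G)^{U_P}$, $F=\mathrm{Frac}\,A$.

**Step 1: a matrix over $F$ that computes all invariants.** For $g\in G$ let $\Delta_j(g)$ be the minor of $g$ with rows and columns $D_j=\{i:i<_Pj\}$ (equal to $1$ if $D_j=\emptyset$). Where all $\Delta_j\ne0$, which holds near $g=1$, there is a unique vector $s_j$ in $ge_j+\langle ge_i:i\in D_j\rangle$ whose coordinates in the positions $D_j$ vanish. Let $s(g)$ be the matrix with columns $s_1,\dots,s_n$. Then $s(g)=gu$ for some $u\in U_P$, because the entries $u_{ij}$ with $i<_Pj$ may be arbitrary. In particular $\det s(g)=1$. For $r\notin D_j$, replacing the column $ge_j$ by $s_j$ does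 not change the minor of $g$ with rows $D_j\cup\{r\}$ and columns $D_j\cup\{j\}$, so the $r$-th coordinate of $s_j$ is $\pm$ this minor divided by $\Delta_j$. Both minors are coordinates of $ge_U$ for ideals $U=D_j\cup\{j\}$ and $U=D_j$ (or $1$), hence elements of $A$. So $s\in\mathrm{SL}_n(F)$. For $f\in B$ we have $f(g)=f(gu)=f(s(g))$, that is, $f=f(s)$ as an element of $F$.

**Step 2: reduction to valuation rings.** We must show that $B$ is integral over $A$ (Lemma 6). The integral closure of the finitely generated domain $A$ in $F$ is a noetherian normal domain of positive dimension, hence the intersection of its localizations at primes of height one. These are discrete valuation rings with fraction field $F$ containing $A\supset\mathbb C$. So it suffices to show $B\subset\mathcal O$ for every discrete valuation ring $\mathcal O$ with $A\subset\mathcal O\subset F=\mathrm{Frac}\,\mathcal O$.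

**Step 3: use of (M).** Put $\Lambda=s^{-1}\mathcal O^n$. The coordinates of $ge_U$ are elements of $A\subset B$, so by Step 1 the coordinates of $se_U$ are these same elements of $A\subset\mathcal O$. Thus $e_U\in\wedge^{|U|}\Lambda$ for all nonempty ideals $U$. By the Peter–Weyl decomposition $\mathcal O(G)=\bigoplus_{V}V^*\otimes V$ over the irreducible $G$-modules, each of which is the restriction of some $S_\lambda(\mathbb C^n)$, the algebra $B$ is spanned by the functions $f(g)=\langle\xi,gx\rangle$ with $x\in S_\lambda(\mathbb C^n)^{U_P}$, $\xi\in S_\lambda(\mathbb C^n)^*$. By (M), $x\in S_\lambda(\Lambda)$, so $sx\in\mathcal O\otimes S_\lambda(\mathbb C^n)$ and $f=f(s)=\langle\xi,sx\rangle\in\mathcal O$. $\square$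

**Lemma 9.** Antichains satisfy (M\*).

*Proof.* Here $U_P=1$. Let $\lambda'$ be the conjugate partition. The representation $\bigotimes_{c=1}^{\lambda_1}\wedge^{\lambda'_c}\mathbb C^P$ contains a highest weight vector of weight $\lambda$, so by complete reducibility it has a surjective $\mathrm{GL}_P$-map $\varphi$ onto $S_\lambda(\mathbb C^P)$. So $S_\lambda(\mathbb C^P)$ is spanned by the vectors $\varphi(e_{U_1}\otimes\dots\otimes e_{U_{\lambda_1}})$. All nonempty subsets are ideals, so by hypothesis $t^{m\lambda_1}e_{U_1}\otimes\dots\otimes e_{U_{\lambda_1}}\in\bigotimes_c\wedge^{\lambda_c'}\Lambda$. By Lemma 7(a),(b) its image lies in $S_\lambda(\Lambda)$. $\square$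

**Lemma 10.** If $P$ and $Q$ satisfy (M), so does $P\sqcup Q$.

*Proof.* Let $\Lambda\subset K^P\oplus K^Q$ satisfy the hypothesis of (M), and put $\Lambda_P=\Lambda\cap K^P$, $\Lambda_Q=\Lambda\cap K^Q$. These are lattices in $K^P$ and $K^Q$. The quotient $\Lambda/\Lambda_P$ is finitely generated and torsion-free, hence free, so $\Lambda_P$ is a direct summand of $\Lambda$. Extending a basis of $\Lambda_P$ to one of $\Lambda$ shows
$$\wedge^k\Lambda\cap\wedge^kK^P=\wedge^k\Lambda_P, \tag{5}$$
and likewise for $Q$. Ideals of $P$ and of $Q$ are ideals of $P\sqcup Q$, so (M) applies to $\Lambda_P$ and $\Lambda_Q$. As a representation of $\mathrm{GL}_P\times\mathrm{GL}_Q$, $S_\lambda(\mathbb C^P\oplus\mathbb C^Q)$ is a direct sum of modules $S_\alpha(\mathbb C^P)\otimes S_\beta(\mathbb C^Q)$, and $U_{P\sqcup Q}=U_P\times U_Q$. So its invariants are a direct sum of spaces $S_\alpha(\mathbb C^P)^{U_P}\otimes S_\beta(\mathbb C^Q)^{U_Q}$. These lie in $S_\lambda(\Lambda_P\oplus\Lambda_Q)$ by (M) and Lemma 7(e), and hence in $S_\lambda(\Lambda)$ by Lemma 7(c), because $\Lambda_P\oplus\Lambda_Q\subset\Lambda$.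 $\square$

## Ordinal sums and the role of the factor $t^m$

For $P\oplus Q$ one would like to argue as in Lemma 10: $\Lambda$ has the sublattice $\Lambda_P=\Lambda\cap K^P$ and the quotient $\Lambda''\subset K^Q$, so apply (M) to both. For $\Lambda_P$ this works. For $\Lambda''$ it stops. The ideals of $P\oplus Q$ that meet $Q$ are $P\cup U''$, and $e_P\wedge e_{U''}\in\wedge\Lambda$ does not give $e_{U''}\in\wedge\Lambda''$. If $e_P$ is $t^{m_P}$ times a generator of the top exterior power of $\Lambda_P$, we only get $t^{m_P}e_{U''}\in\wedge\Lambda''$. Property (M\*) is made for such a hypothesis, and its exponent $m\lambda_1$ is what the surplus divisibility of $e_P$ pays for.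

**Lemma 11.** If $P$ and $Q$ satisfy (M\*), so does $P\oplus Q$. If $P$ satisfies (M) and $Q$ satisfies (M\*), then $P\oplus Q$ satisfies (M).

*Proof.* Let $|P|=n$, $V=\mathbb C^P\oplus\mathbb C^Q$ with $P$ labeled first, and $N=1+\mathrm{Hom}(\mathbb C^Q,\mathbb C^P)$, so that $U_{P\oplus Q}=(U_P\times U_Q)N$. Let $\lambda$ have at most $\dim V$ parts, and put
$$\lambda''=(\lambda_{n+1},\lambda_{n+2},\dots),\quad c=\lambda_{n+1}=\lambda_1'',\quad \mu=(\lambda_1-c,\dots,\lambda_n-c),\quad \nu=(c^n,\lambda'').$$
Then $\lambda=\mu+\nu$ and $\lambda_1=\mu_1+c$.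

**Step 1: the invariants are products.** We describe $S_\lambda(V)^{U_{P\oplus Q}}$ through $P$ and $Q$. Let $\mathcal L=\mathrm{GL}_P\times\mathrm{GL}_Q$; it normalizes $N$, so $S_\rho(V)^N$ is an $\mathcal L$-module for every partition $\rho$ with at most $\dim V$ parts. A vector of $S_\rho(V)^N$ fixed by the upper triangular unipotent subgroup of $\mathcal L$ is fixed by the full upper triangular unipotent group, so it is a multiple of the highest weight vector. Hence $S_\rho(V)^N$ is the irreducible $\mathcal L$-module with highest weight $\rho$. In particular,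
$$S_\mu(V)^N\cong S_\mu(\mathbb C^P),\qquad S_\nu(V)^N\cong(\wedge^n\mathbb C^P)^{\otimes c}\otimes S_{\lambda''}(\mathbb C^Q).$$
The representation $S_\mu(V)\otimes S_\nu(V)$ contains $S_\lambda(V)$ once, generated by the product of the highest weight vectors. The projection to it restricts to a nonzero $\mathcal L$-map $S_\mu(V)^N\otimes S_\nu(V)^N\to S_\lambda(V)^N$. Both sides are irreducible $\mathcal L$-modules of highest weight $\lambda$, so this is an isomorphism. Taking $U_P\times U_Q$-invariants, we find that $S_\lambda(V)^{U_{P\oplus Q}}$ is spanned by products $y\cdot z$ (images under the projection of $y\otimes z$), where $y\in S_\mu(\mathbb C^P)^{U_P}$ and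
$$z=e_P^{\otimes c}\otimes x'',\qquad x''\in S_{\lambda''}(\mathbb C^Q)^{U_Q}.$$

**Step 2: splitting the lattice.** Let $m\ge0$ and let $\Lambda\subset K^P\oplus K^Q$ satisfy $t^me_U\in\wedge^{|U|}\Lambda$ for all nonempty ideals $U$ of $P\oplus Q$. Let $\Lambda_P=\Lambda\cap K^P$ and let $\Lambda''\subset K^Q$ be the image of $\Lambda$. These are lattices, and since $\Lambda''$ is free the map $\Lambda\to\Lambda''$ has a section. It has the form $x\mapsto x+\tau(x)$ with $\tau:K^Q\to K^P$, so with $u=1+\tau\in N(K)$
$$\Lambda=u(\Lambda_P\oplus\Lambda'').$$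
Write $e_P=t^{m_P}\gamma$ with $m_P\in\mathbb Z$ and $\gamma$ a generator of $\wedge^n\Lambda_P$.

**Step 3: the factor $y$.** For nonempty ideals $U$ of $P$ we have $t^me_U\in\wedge\Lambda\cap\wedge K^P=\wedge\Lambda_P$, as in (5). Taking $U=P$ gives $m+m_P\ge0$. By the hypothesis on $P$ (which is (M\*), or (M) if $m=0$), $t^{m\mu_1}y\in S_\mu(\Lambda_P)$. By Lemma 7(e), applied to the $\mathcal L$-summand $S_\mu(V)^N$ of $S_\mu(V)$, this gives $t^{m\mu_1}y\in S_\mu(\Lambda_P\oplus\Lambda'')$, where $S_\mu(\Lambda_P\oplus\Lambda'')$ means $S_\mu(V)(\Lambda_P\oplus\Lambda'')$. Apply $u\in N(K)$, which fixes $y$: by Lemma 7(d), $t^{m\mu_1}y\in S_\mu(\Lambda)$.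

**Step 4: the factor $z$.** Let $U''$ be a nonempty ideal of $Q$. Then $P\cup U''$ is an ideal, and $u$ fixes $e_P\wedge e_{U''}$. So $t^me_P\wedge e_{U''}\in\wedge(\Lambda_P\oplus\Lambda'')$, that is, $t^{m+m_P}\gamma\wedge e_{U''}\in\wedge^n\Lambda_P\otimes\wedge\Lambda''$. Hence $t^{m+m_P}e_{U''}\in\wedge\Lambda''$. By (M\*) for $Q$ with the integer $m+m_P\ge0$, and because $\lambda''_1=c$, we get $t^{(m+m_P)c}x''\in S_{\lambda''}(\Lambda'')$. Therefore
$$t^{mc}z=\gamma^{\otimes c}\otimes t^{(m+m_P)c}x''\in(\wedge^n\Lambda_P)^{\otimes c}\otimes S_{\lambda''}(\Lambda'')\subset S_\nu(\Lambda_P\oplus\Lambda''),$$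
by Lemma 7(e) for the $\mathcal L$-summand $S_\nu(V)^N$. Applying $u$, which fixes $z$, gives $t^{mc}z\in S_\nu(\Lambda)$.

**Step 5: the product.** By Lemma 7(a),(b), applied to the projection $S_\mu(V)\otimes S_\nu(V)\to S_\lambda(V)$, we get $t^{m\mu_1+mc}\,y\cdot z=t^{m\lambda_1}\,y\cdot z\in S_\lambda(\Lambda)$. This is (M\*) for $P\oplus Q$. For $m=0$ only (M) was used for $P$, which gives the second statement. $\square$

## Duals, forests, and posets with at most four elements

**Lemma 12.** The conjecture holds for $P$ if and only if it holds for $P^{op}$.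

*Proof.* Let $\theta(g)=(g^{-1})^T$. Define a linear isomorphism $\star:\wedge^k\mathbb C^n\to\wedge^{n-k}\mathbb C^n$ by $\langle x,\star w\rangle e_{\{1,\dots,n\}}=w\wedge x$, where $\langle\cdot,\cdot\rangle$ is the bilinear form for which the $e_U$ are orthonormal. Then $\star e_U=\pm e_{U^c}$, where $U^c$ is the complement. For $g\in\mathrm{SL}_n$ we have $gw\wedge x=g(w\wedge g^{-1}x)=w\wedge g^{-1}x$, so $\langle x,\star(gw)\rangle=\langle g^{-1}x,\star w\rangle$, that is, $\star(gw)=\theta(g)\star w$. Applied in every component, $\star$ carries $\mathrm{SL}_n\,p_P$ to the $\mathrm{SL}_n$-orbit of the vector with components $\pm e_{U^c}$, $U$ a nonempty ideal of $P$. The complements of ideals of $P$ are exactly the ideals of $P^{op}$. So this vector is $p_{P^{op}}$ up to signs and labels, except that the component for $\emptyset$ is present and that for the full set is absent. Both are constant on orbit closures and can be dropped or added. $\square$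

**Proof of Theorem 3, general classes.** A weak order is an iterated ordinal sum of antichains, so it satisfies (M\*) by Lemmas 9 and 11. The one-point poset satisfies (M) by Lemma 9. Property (M) is preserved by $\sqcup$ (Lemma 10) and by $P\mapsto P\oplus W$ with $W$ a weak order (Lemma 11). So all $P\in\mathcal C$ satisfy (M), and the conjecture holds for them by Lemma 8. Duals follow from Lemma 12, and disjoint unions of all these from Theorem 2(a).

The class $\mathcal C$ contains the antichains (disjoint unions of points), hence all weak orders: start with the lowest antichain and add the rest as $W$. A rooted tree whose root is the maximum is (the forest of the subtrees below the root) $\oplus$ (point), so by induction all forests of such trees are in $\mathcal C$. Forests whose roots are minima are the duals.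

**Step 1: at most three elements.** All posets with at most three elements are in $\mathcal C$. Indeed the antichains, the chains, and the two ordinal sums of a point and a $2$-antichain (in either order) are weak orders. The only other one is the disjoint union of a point and a $2$-chain, and the $2$-chain is (point) $\oplus$ (point).

**Step 2: four elements.** We isolate the one poset that the constructions do not reach. Let $\mathbf N$ be the poset with elements $a,b,c,d$ and relations $a<c$, $b<c$, $b<d$.

**Lemma 13.** A poset with four elements that is neither a disjoint union nor an ordinal sum of two nonempty posets is isomorphic to $\mathbf N$.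

*Proof.* Consider the graph whose edges join comparable elements, and its complement, whose edges join incomparable elements. The poset $P$ is a disjoint union if and only if the first graph is disconnected. We claim that if the second graph is disconnected, then $P$ is an ordinal sum. Let $C$ be one of its components and $D\ne\emptyset$ the set of remaining elements. Every $y\in D$ is comparable to every element of $C$. If $x,x'\in C$ are incomparable and $x<y$, then $x'<y$, since $y<x'$ would give $x<x'$. As $C$ is connected by incomparabilities, each $y\in D$ is above all of $C$ or below all of $C$. Let $D_+$ and $D_-$ be the two kinds. By transitivity $D_-$ lies below $D_+$. If $D_-\ne\emptyset$, then $P=D_-\oplus(C\cup D_+)$. Otherwise $P=C\oplus D_+$.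

So both graphs are connected on four vertices. Each has at least $3$ edges and together they have $6$, so both are trees. The complement of a star has an isolated vertex, so the comparability graph is a path $x_1,x_2,x_3,x_4$. Since $x_1,x_3$ are incomparable, $x_2$ is above both or below both, and similarly $x_3$ is above or below both $x_2$ and $x_4$. Reversing the path if necessary, $x_1<x_2>x_3<x_4$. This is $\mathbf N$ with $a=x_1$, $c=x_2$, $b=x_3$, $d=x_4$. $\square$

Let $|P|=4$ and $P\not\cong\mathbf N$. If $P$ is a disjoint union, its parts are in $\mathcal C$ by Step 1, so $P\in\mathcal C$. Otherwise $P=P_1\oplus P_2$ with both parts nonempty. If $|P_2|=1$, then $P_1\in\mathcal C$ and $P\in\mathcal C$. If $|P_1|=1$, then $P^{op}=P_2^{op}\oplus P_1^{op}\in\mathcal C$, and Lemma 12 applies. If $|P_1|=|P_2|=2$, both parts are weak orders, and so is $P$.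

**Step 3: the poset $\mathbf N$ by direct computation.** There are three strict relations, so $\dim X_{\mathbf N}=15-3=12$ by (1). The nonempty ideals are $a,\ b,\ ab,\ bd,\ abc,\ abd,\ abcd$. Write $a,b,c,d$ also for the columns of $g\in\mathrm{SL}_4$, put $\omega=b\wedge d$, and define $\alpha\in(\mathbb C^4)^*$ by $a\wedge b\wedge c\wedge v=\alpha(v)e_{1234}$; this is the component at $abc$ under $\wedge^3\mathbb C^4\cong(\mathbb C^4)^*$. Then $\alpha(a)=\alpha(b)=0$ and $\alpha(d)=1$. With the contraction $\iota_\alpha(u\wedge w)=\alpha(u)w-\alpha(w)u$ we get $\iota_\alpha\omega=-b$, so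
$$b=-\iota_\alpha\omega,\qquad a\wedge b=-a\wedge\iota_\alpha\omega,\qquad a\wedge b\wedge d=a\wedge\omega .$$
The component at $abcd$ is constant. So all components are polynomials in $(a,\omega,\alpha)$, and $X_{\mathbf N}$ is isomorphic, orbit to orbit, to the closure of the set of triples $(a,\omega,\alpha)$. That closure lies in the closed set
$$Y_0=\{(a,\omega,\alpha)\in\mathbb C^4\times\wedge^2\mathbb C^4\times(\mathbb C^4)^*:\ \omega\wedge\omega=0,\ \alpha(a)=0\}.$$

*A point of $Y_0$ with $a\wedge\omega\neq0$ and $\iota_\alpha\omega\ne0$ lies in the orbit.* The bivector $\omega\ne0$ is decomposable, since $\omega\wedge\omega=0$. Put $b=-\iota_\alpha\omega$. It is a nonzero vector in the plane of $\omega$, and $\alpha(b)=0$, because $\alpha(\alpha(u)w-\alpha(w)u)=0$. As $a\wedge\omega\ne0$, the vector $a$ is not in this plane, so $a,b$ are independent. Choose $d$ in the plane with $b\wedge d=\omega$. Then $-b=\iota_\alpha\omega=\alpha(b)d-\alpha(d)b=-\alpha(d)b$, so $\alpha(d)=1$. The vectors $a,b$ lie in the three-dimensional space $\ker\alpha$, and $d$ does not. So we can choose $c\in\ker\alpha$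 with $a\wedge b\wedge c\wedge d=e_{1234}$. The functional defined by $a\wedge b\wedge c\wedge\cdot$ vanishes on $\ker\alpha$ and is $1$ on $d$, so it is $\alpha$. Thus the triple comes from the matrix with columns $a,b,c,d$ in $\mathrm{SL}_4$.

*Dimension of the rest.* Hence $\partial X_{\mathbf N}$ embeds in the part of $Y_0$ where $a\wedge\omega=0$ or $\iota_\alpha\omega=0$. If $\omega=0$, we have pairs with $\alpha(a)=0$: dimension $7$. The nonzero decomposable bivectors form a set of dimension $5$. Let $\omega\neq0$.

* If $a\wedge\omega=0$, then $a$ is in the plane of $\omega$. For $a\ne0$ the dimension is at most $5+2+3=10$ ($\alpha$ kills $a$); for $a=0$ it is at most $5+0+4=9$.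
* If $\iota_\alpha\omega=0$, then $\alpha$ kills the plane of $\omega$. For $\alpha\ne0$ the dimension is at most $5+2+3=10$ ($a\in\ker\alpha$); for $\alpha=0$ it is at most $5+0+4=9$.

So $\dim\partial X_{\mathbf N}\le10=\dim X_{\mathbf N}-2$, and the conjecture holds for $\mathbf N$. With Steps 1 and 2 this proves it for all $S$ with $n\le4$. $\blacksquare$
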